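# Dense $K_6$-free graphs with independence number below $\sqrt n$

## A quadratic lower bound just below $\sqrt n$, and two upper bounds

Throughout, $\log$ is the natural logarithm, $e(G)$, $v(G)$, $\alpha(G)$ are the numbers of edges and vertices and the independence number of $G$, and $\bar\Phi(x)=P(\mathcal N(0,1)\ge x)$. For a graph $H$, an integer $n\ge1$ and a real $m>0$,
$$\mathbf{RT}(n,H,m)=\max\{e(G): G \text{ is } H\text{-free},\ v(G)=n,\ \alpha(G)<m\},$$
and $\mathbf{RT}(n,H,m)=0$ if no such $G$ exists.

**Theorem 1.** For every fixed $a>0$,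
$$\liminf_{n\to\infty}\frac1{n^2}\,\mathbf{RT}\Big(n,K_6,\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}\Big)\ \ge\ \tfrac14\bar\Phi(250a)>0 .$$

**Corollary.** For every $f$ with $f(n)\ge\sqrt n\,e^{-o(\sqrt{\log n/\log\log n})}$ we have $\mathbf{RT}(n,K_6,f(n))\ge(\frac18-o(1))n^2$. In particular this holds for $f(n)=\sqrt n$, so the statement $\mathbf{RT}(n,K_6,o(\sqrt{n\log n}))=o(n^2)$ is false.

**Theorem 2.**
(a) If $f(n)=o(\sqrt{n\log n})$, then $\mathbf{RT}(n,K_6,f(n))\le(\frac16+o(1))n^2$.
(b) If $\omega(n)\to\infty$, then $\mathbf{RT}(n,K_6,\sqrt n\,e^{-\omega(n)\sqrt{\log n}})=o(n^2)$.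

So a graph on $n$ vertices can have a positive fraction of all edges, no $K_6$, and no independent set of size $\sqrt n$, or even of size slightly smaller than $\sqrt n$. For $f$ in the range $\sqrt n\,e^{-o(\sqrt{\log n/\log\log n})}\le f=o(\sqrt{n\log n})$ the value lies between $(\frac18-o(1))n^2$ and $(\frac16+o(1))n^2$. The drop to $o(n^2)$ happens between $\sqrt n\,e^{-O(\sqrt{\log n/\log\log n})}$, where the value is still $\Omega(n^2)$, and $\sqrt n\,e^{-\omega(\sqrt{\log n})}$. Neither the exact constant in $[\frac18,\frac16]$ nor the behaviour inside the remaining gap is determined here.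

The Corollary follows from Theorem 1 in two lines. Enlarging $m$ enlarges the class of admitted graphs, so $\mathbf{RT}(n,K_6,m)$ is nondecreasing in $m$. If $f(n)\ge\sqrt n\,e^{-o(\sqrt{\log n/\log\log n})}$, then for each fixed $a>0$ we have $f(n)\ge\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}$ for all large $n$. Hence $\liminf n^{-2}\,\mathbf{RT}(n,K_6,f(n))\ge\frac14\bar\Phi(250a)$ for every $a>0$, and $\bar\Phi(250a)\to\frac12$ as $a\to0$. Finally, $\sqrt n=o(\sqrt{n\log n})$.

## Ramsey–Turán numbers near $\sqrt{n\log n}$

For a positive function $g$, the statement $\mathbf{RT}(n,H,o(g(n)))=o(n^2)$ means that $\mathbf{RT}(n,H,f(n))=o(n^2)$ for *every* positive $f$ with $f(n)=o(g(n))$. To refute it, one bad $f$ is enough.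

**Example.** $\mathbf{RT}(5,K_3,3)=5$ and $\mathbf{RT}(6,K_3,3)=0$. Let $G$ be triangle-free on 5 vertices with no independent triple. Neighbourhoods are independent, so all degrees are at most $2$; the complement has the same two properties, so all its degrees are at most $2$ as well. Hence $G$ is $2$-regular, so $G=C_5$, which does qualify. On $6$ vertices no graph qualifies, since $R(3,3)=6$.

The problem comes from the paper "Two results on Ramsey–Turán numbers" (doi:10.37236/9135). The background is that
$$\mathbf{RT}(n,K_5,\sqrt{n\log n})=\mathbf{RT}(n,K_6,\sqrt{n\log n})=\left(\tfrac14+o(1)\right)n^2,$$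
while $\mathbf{RT}(n,K_5,o(\sqrt{n\log n}))=o(n^2)$ by Balogh, Hu and Simonovits. For $K_5$ the value thus collapses immediately below $\sqrt{n\log n}$. The question is whether $K_6$ collapses too.

The function $\sqrt{n\log n}$ comes from Ramsey numbers. Let $R(3,M)$ be the least $R$ such that every graph on $R$ vertices contains a triangle or an independent set of size $M$. We use two bounds.

* $R(3,M)\le\binom{M+1}2\le M^2$. Indeed $R(3,1)=1$ and $R(3,M)\le R(3,M-1)+M$: in a triangle-free graph on $R(3,M-1)+M$ vertices, either a vertex $v$ has degree at least $M$, and its neighbourhood is independent, or $v$ has at least $R(3,M-1)$ non-neighbours, among which there are $M-1$ independent vertices; add $v$.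
* (Ajtai–Komlós–Szemerédi) There is a constant $C$ with $R(3,M)\le CM^2/\log M$ for $M\ge2$.

**Lemma 3 (linear sets contain triangles).** Let $f(n)=o(\sqrt{n\log n})$ and $c>0$. For $n\ge n_0(c)$, in every $n$-vertex graph with $\alpha(G)<f(n)$, every set of at least $cn$ vertices contains a triangle.

*Proof.* Let $M=\max(\lceil f(n)\rceil,\lceil\sqrt n\,\rceil)$. There is no independent set of size $M$, so a set of at least $cn$ vertices without a triangle gives $cn<R(3,M)\le CM^2/\log M$. But $\log M\ge\frac12\log n$ and $M^2=o(n\log n)$, so the right side is $o(n)$. For large $n$ this is a contradiction. $\square$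

## $K_3$ and $K_4$ by looking at neighbourhoods

For $K_3$: if $G$ is triangle-free, each neighbourhood is independent, so all degrees are below $m$, and $\mathbf{RT}(n,K_3,m)\le nm/2$. This is $o(n^2)$ whenever $m=o(n)$.

For $K_4$: if $G$ is $K_4$-free, each neighbourhood is triangle-free. If also $\alpha(G)<f(n)=o(\sqrt{n\log n})$, Lemma 3 says that for every $c>0$ and large $n$ all degrees are below $cn$. So $\mathbf{RT}(n,K_4,o(\sqrt{n\log n}))=o(n^2)$.

For $K_5$ we want an edge whose common neighbourhood is linear in size, because Lemma 3 would then supply a triangle inside it.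

## $K_5$: an edge with a linear common neighbourhood

The next lemma produces such an edge by dependent random choice: take a few random vertices and look at their common neighbourhood $U$. A pair with few common neighbours is unlikely to survive into $U$.

**Lemma 4.** Let $f(n)=o(\sqrt{n\log n})$, $0<c<1$ and $\delta=c^{12}$. For $n\ge n_1(c)$ the following holds in every $n$-vertex graph $G$ with $\alpha(G)<f(n)$. If $X,Y$ are disjoint, $|X|,|Y|\ge cn$ and $e(X,Y)\ge c|X||Y|$, then some edge $xy$ inside $X$ has at least $\delta|Y|$ common neighbours in $Y$.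

*Proof.* Let $r=\lfloor\log n/(5\log(1/c))\rfloor$. Choose $r$ vertices of $Y$ uniformly, independently, with repetition, and let $U\subset X$ be the set of vertices of $X$ adjacent to all of them. Writing $d_Y(x)$ for the number of neighbours of $x$ in $Y$, convexity gives
$$E|U|=\sum_{x\in X}\Big(\frac{d_Y(x)}{|Y|}\Big)^r\ge|X|\Big(\frac{e(X,Y)}{|X||Y|}\Big)^r\ge|X|c^r\ge cn\cdot n^{-1/5}=cn^{0.8}.$$
A pair with fewer than $\delta|Y|$ common neighbours in $Y$ lies in $U$ only if all $r$ chosen vertices fall among these, which has probability at most $\delta^r$. Since $r\ge\log n/(5\log(1/c))-1$, we have $\delta^r=c^{12r}\le c^{-12}n^{-12/5}$. So the expected number of such bad pairs in $U$ is at most $n^2\delta^r=O(n^{-0.4})=o(1)$. Delete one vertex from each bad pair. For some choice of the $r$ vertices we keep at least $cn^{0.8}-1>f(n)$ vertices and no bad pair. As $\alpha(G)<f(n)$, the remaining set contains an edge, and it is not bad. $\square$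

**The case $K_5$.** Let $\alpha(G)<f(n)=o(\sqrt{n\log n})$ and $e(G)\ge\varepsilon n^2$ with $0<\varepsilon<\frac13$ fixed and $n$ large. A uniformly random partition into parts $X,Y$ of sizes $\lfloor n/2\rfloor,\lceil n/2\rceil$ separates each edge with probability $|X||Y|/\binom n2\ge\frac12$. So for some such partition $e(X,Y)\ge\varepsilon n^2/2\ge2\varepsilon|X||Y|$, and $|X|,|Y|\ge n/3\ge\varepsilon n$. Lemma 4 with $c=\varepsilon$ gives an edge with linearly many common neighbours, Lemma 3 puts a triangle there, and we have a $K_5$.

## $K_6$: where dependent random choice stops, and Theorem 2(b)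

The obvious plan for $K_6$ is the same: find a *triangle* with a large common neighbourhood, and a triangle inside that. For $K_5$ the set left over in Lemma 4 had size $n^{0.8}$, and this sufficed because we only needed one edge in it. Now the leftover set must contain a triangle, so it must have size at least about $R(3,m)$, and so must the common neighbourhood.

Here is the trade-off. If $e(G)\ge\varepsilon n^2$ and we use $r$ random vertices, we are guaranteed a set $U$ of about $n(2\varepsilon)^r$ vertices. We can remove the triples with fewer than $u$ common neighbours if $n^3(u/n)^r<1$, that is, $u<n^{1-3/r}$. For $m=\sqrt n$ the bound of Ajtai, Komlós and Szemerédi requires both $n(2\varepsilon)^r$ and $n^{1-3/r}$ to be at least of order $n/\log n$. The first forces $r=O(\log\log n)$, the second forces $r=\Omega(\log n/\log\log n)$, so no $r$ works. The two losses balance at $r\approx\sqrt{\log n}$, where each is a factor $e^{-O(\sqrt{\log n})}$. If $m$ is that much smaller than $\sqrt n$, the plan succeeds, and this is Theorem 2(b).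

**Proof of Theorem 2(b).** Let $m=\sqrt n\,e^{-\omega(n)\sqrt{\log n}}$. If $m\le1$, no graph has $\alpha<m$ and $\mathbf{RT}(n,K_6,m)=0$. So let $m>1$ and $M=\lceil m\rceil\le2m$. Fix $0<\varepsilon<\frac12$, let $n$ be large, and let $G$ have $n$ vertices, $\alpha(G)<m$ and $e(G)\ge\varepsilon n^2$. We find a $K_6$.

Choose $r=\lceil\sqrt{\log n}\rceil$ vertices uniformly with repetition, and let $U$ be their common neighbourhood. By convexity, as in Lemma 4, $E|U|=\sum_v(d(v)/n)^r\ge n(2e(G)/n^2)^r\ge n(2\varepsilon)^r$. Put $u=ne^{-4\sqrt{\log n}}$. The expected number of triples in $U$ with fewer than $u$ common neighbours is at most $n^3(u/n)^r\le n^3e^{-4\log n}=n^{-1}$. Deleting a vertex from each such triple, for a suitable choice, we obtain $U^*$ with $|U^*|\ge n(2\varepsilon)^r-1$ in which every triple has at least $u$ common neighbours.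

Since $r\le2\sqrt{\log n}$, both $|U^*|$ and $u$ are at least $ne^{-C_\varepsilon\sqrt{\log n}}$ for a constant $C_\varepsilon$. Since $\omega(n)\to\infty$, for large $n$ this exceeds $4ne^{-2\omega(n)\sqrt{\log n}}=4m^2\ge M^2\ge R(3,M)$. There is no independent set of size $M$, so $U^*$ contains a triangle. Its common neighbourhood has at least $u>R(3,M)$ vertices and so contains a triangle too. A common neighbour of a triangle is not one of its vertices, so these six vertices form a $K_6$. Hence $\mathbf{RT}(n,K_6,m)<\varepsilon n^2$ for all large $n$, for every $\varepsilon>0$. $\square$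

## The bound $\frac16n^2$ from the regularity lemma

We now prove Theorem 2(a). Its proof also shows what a dense example must look like.

Write $d(A,B)=e(A,B)/(|A||B|)$. A pair $(V_1,V_2)$ is *$\varepsilon$-regular* if $|d(A,B)-d(V_1,V_2)|\le\varepsilon$ whenever $A\subset V_1$, $B\subset V_2$, $|A|\ge\varepsilon|V_1|$, $|B|\ge\varepsilon|V_2|$. (A complete bipartite pair is $\varepsilon$-regular for every $\varepsilon$.) If such a pair has density $d$, then fewer than $\varepsilon|V_1|$ vertices of $V_1$ have fewer than $(d-\varepsilon)|V_2|$ neighbours in $V_2$: otherwise these vertices and $V_2$ would violate regularity. Szemerédi's regularity lemma says that every graph on $n\ge K(\varepsilon)$ vertices has a vertex partition $V_0\cup V_1\cup\dots\cup V_k$ with $1/\varepsilon\le k\le K(\varepsilon)$, $|V_0|\le\varepsilon n$, $|V_1|=\dots=|V_k|$, in which all but at most $\varepsilon k^2$ pairs $(V_i,V_j)$ are $\varepsilon$-regular.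

**Proof of Theorem 2(a).** Let $f=o(\sqrt{n\log n})$, and let $G$ be $K_6$-free on $n$ vertices with $\alpha(G)<f(n)$. Fix $0<\gamma<\frac1{10}$, and put $\beta_0=\gamma/4$, $\varepsilon=\gamma/20$, so $\varepsilon<\beta_0/4$. Apply the regularity lemma. Let $\mathcal R$ be the graph on $\{V_1,\dots,V_k\}$ whose edges are the $\varepsilon$-regular pairs of density at least $\beta_0$. Every $V_i$ with $i\ge1$ has at least $(1-\varepsilon)n/K(\varepsilon)$ vertices.

**Step 1: few edges lie outside $\mathcal R$.** At most $\varepsilon n^2$ edges touch $V_0$, at most $k(n/k)^2/2\le\varepsilon n^2/2$ lie inside clusters, at most $\varepsilon k^2(n/k)^2=\varepsilon n^2$ lie in irregular pairs, and at most $\binom k2\beta_0(n/k)^2\le\gamma n^2/8$ lie in regular pairs of density below $\beta_0$. In total this is at most $(\frac52\varepsilon+\frac\gamma8)n^2\le\gamma n^2$.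

**Step 2: $\mathcal R$ is triangle-free for large $n$.** The purpose is to bound the number of pairs carrying edges. Suppose $V_1V_2V_3$ is a triangle in $\mathcal R$. All but fewer than $2\varepsilon|V_1|$ vertices $v\in V_1$ have neighbourhoods $N_i\subset V_i$ with $|N_i|\ge(\beta_0-\varepsilon)|V_i|\ge\varepsilon|V_i|$ for both $i=2,3$. Take one such $v$. By regularity, $d(N_2,N_3)\ge\beta_0-\varepsilon$. Put $c=(\beta_0-\varepsilon)(1-\varepsilon)/K(\varepsilon)$. Then $|N_2|,|N_3|\ge cn$ and $e(N_2,N_3)\ge c|N_2||N_3|$, so Lemma 4 gives an edge $xy$ in $N_2$ with at least $c^{12}|N_3|\ge c^{13}n$ common neighbours in $N_3$. By Lemma 3 these contain a triangle. Together with $v,x,y$ it forms a $K_6$, a contradiction.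

**Step 3: pairs in $\mathcal R$ have density below $\frac23+\gamma$ for large $n$.** Suppose $(V_1,V_2)$ has density at least $\frac23+\gamma$. All but at most $\varepsilon|V_1|$ vertices of $V_1$ have at least $(\frac23+\gamma-\varepsilon)|V_2|$ neighbours in $V_2$. By Lemma 3 there is a triangle among these vertices. Each of its vertices misses at most $(\frac13-\gamma+\varepsilon)|V_2|$ vertices of $V_2$, so its common neighbourhood in $V_2$ has size at least $3(\gamma-\varepsilon)|V_2|$. This is linear in $n$, so it contains a triangle, and we have a $K_6$, a contradiction.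

**Step 4: count.** By Mantel's theorem $\mathcal R$ has at most $k^2/4$ edges, so for large $n$
$$e(G)\le\frac{k^2}4\Big(\frac23+\gamma\Big)\frac{n^2}{k^2}+\gamma n^2\le\Big(\frac16+2\gamma\Big)n^2 .$$
As $\gamma$ was arbitrary, (a) follows. $\square$

What stops the argument from reaching $o(n^2)$ is a single dense pair $(V_1,V_2)$ of density at most $\frac23$. By Lemma 3, each side has triangles in all its linear subsets. To avoid $K_6$, the common neighbourhood in $V_2$ of every triangle in $V_1$ must be triangle-free. Geometry can arrange this.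

## Near-antipodal pairs on the sphere

Label the vertices by points of the unit sphere $S^{h-1}\subset\mathbb R^h$, with $|\cdot|$ the Euclidean norm. In the toy case of exact antipodes, take $x,-x$ on one side and $y,-y$ on the other. The four cross inner products add up to $0$, so they cannot all be positive. If cross edges require a positive inner product, some cross edge is missing. Here is the robust version.

**Lemma 5 (four points).** Let $\rho>0$ and let $x_1,x_2,y_1,y_2\in\mathbb R^h$ satisfy $|x_1+x_2|<\rho$ and $|y_1+y_2|<\rho$. Then not all four products $\langle x_i,y_j\rangle$ are at least $\rho^2/4$.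

*Proof.* Otherwise
$$\rho^2=4\cdot\tfrac{\rho^2}4\le\sum_{i,j}\langle x_i,y_j\rangle=\langle x_1+x_2,\,y_1+y_2\rangle\le|x_1+x_2|\,|y_1+y_2|<\rho^2. \qquad\square$$

(On the circle with $\rho=1$, unit vectors at angle $\theta$ satisfy $|x_1+x_2|=2\cos(\theta/2)$, so $|x_1+x_2|<1$ means $\theta>120^\circ$.)

So we would be done with the following. Put a graph $G$ on a vertex set $V$ with positions $\varphi:V\to S^{h-1}$ such that

* (i) $G$ is $K_4$-free;
* (ii) every triangle of $G$ contains a near-antipodal pair, meaning $|\varphi(u)+\varphi(v)|<\rho$;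
* (iii) $\alpha(G)$ is below about $\frac12\sqrt n$.

Take two copies of $G$ and join $u$ in the first to $v$ in the second if and only if $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$, as in the Bollobás–Erdős graph. By (i), a $K_6$ has three vertices in each copy, and by (ii) and Lemma 5 it cannot exist.

**Two kinds of edges, neither of which suffices alone.** To get (ii) we can use a triangle-free graph $F$, or edges $B$ between near-antipodal pairs.

If $G=F$ is triangle-free, then (iii) fails. By Ajtai–Komlós–Szemerédi, a triangle-free graph on $n$ vertices has an independent set of order at least $\sqrt{n\log n}$.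

If $G=B$, then (iii) fails badly. Cut the sphere into $k$ pieces of diameter at most $\rho/4$. Two points $x,x'$ of one piece satisfy $|x+x'|\ge2-|x-x'|\ge2-\rho/4>\rho$ (for small $\rho$), so the vertices in one piece are independent in $B$, and some piece holds at least a fraction $1/k$ of all vertices.

Nor can $B$ contain all near-antipodal pairs once $F$ is present. If $u_1u_2$ and $v_1v_2$ are edges of $F$ and all four pairs $u_iv_j$ are near-antipodal, we would get a $K_4$. So $B$ must be sparse, and we will choose it at random.

**The combination.** Recall that the *blow-up* of a graph $F_0$ on $W$ by $t$ replaces each vertex by $t$ vertices (a *blob*), and each edge by a complete bipartite graph between blobs. It is triangle-free if $F_0$ is, and its independence number is $t\,\alpha(F_0)$. For example, the blow-up of $C_5$ by $2$ has $10$ vertices, no triangle, and independence number $4$. Let $F$ be the blow-up of a triangle-free graph $F_0$ on $N$ vertices with $\alpha(F_0)<\ell\approx\sqrt N\log N$. An independent set of $F$ lies in fewer than $\ell$ blobs, so it has fewer than $\ell t$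 vertices. By itself this is too many. Now *scatter each blob at random over the sphere*. The $\ell t$ vertices in $\ell$ blobs are then spread evenly, so any noticeable portion of them occupies a noticeable part of the sphere, and in high dimension such a part contains near-antipodal points. There $B$ has a chance to place an edge.

If a set without near-antipodal pairs has measure at most $\kappa$, about $\kappa\ell t$ of the $\ell t$ vertices can avoid $B$. Since there are about $e^{\ell\log N}$ choices of $\ell$ blobs, we cannot ask for fewer than about $\ell\log N$ by a union bound, so we take $t\approx(\log N)/\kappa$. The independence number becomes about $\sqrt N\log^2N$ on $n_0=Nt$ vertices, which is $\sqrt{n_0}$ times about $\kappa^{1/2}$, up to powers of $\log N$. Since $\kappa$ will be much smaller than any power of $1/\log N$, this is a gain.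

**Choosing $\rho$ and $h$.** An inner product of random unit vectors has size about $h^{-1/2}$. So positive cross density requires $\rho^2\sqrt h$ to be bounded. We will find $\kappa=e^{-h\rho^2/32}$, so we want $h\rho^2$ large. Both are possible in high dimension with $\rho^2=\psi/\sqrt h$, which gives $\kappa=e^{-\psi\sqrt h/32}$. The dimension is limited because our counting discretises the sphere into $k=h^{O(h)}$ pieces, and $k$ must be a small power of $N$. Hence $h\approx\log N/\log\log N$, up to a constant, and this is where the exponent $\sqrt{\log n/\log\log n}$ comes from.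

## Parameters and pieces of the sphere

Fix $a>0$, put $\psi=1000a$, and let $N$ be a large integer. "Large $N$" is assumed wherever needed, and $o(1)$ refers to $N\to\infty$. Put
$$L=\log N,\quad h=\Big\lfloor\frac{L}{100\log L}\Big\rfloor,\quad \rho=\sqrt\psi\,h^{-1/4},\quad \kappa=e^{-h\rho^2/32}=e^{-\psi\sqrt h/32},$$
$$t=\lceil L/\kappa\rceil,\quad n_0=Nt,\quad \ell=\lceil 64\sqrt N L\rceil,\quad s=2\lceil 20\,\ell L\rceil .$$
Then $\rho\to0$, and since $\sqrt h=o(L)$, both $\kappa^{-1}$ and $t$ are $N^{o(1)}$. Also $s\le40\ell L+2\le3000\sqrt N L^2$. Since $t\ge L/\kappa$, we have $\sqrt N=\sqrt{n_0/t}\le\sqrt{n_0\kappa/L}$, so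
$$ s\le 3000\,\sqrt{n_0}\;\kappa^{1/2}L^{3/2}. \tag{1}$$

Let $\mu$ be the uniform probability measure on $S^{h-1}$. We cut the sphere into few pieces of small diameter, so that later union bounds range over finitely many sets. Take a maximal set of points of $S^{h-1}$ with pairwise distances at least $\rho/8$. Balls of radius $\rho/16$ around them have disjoint interiors and lie in the ball of radius $1+\rho/16$, so comparing volumes there are at most $(1+16/\rho)^h$ points. By maximality every point of the sphere is within $\rho/8$ of one of them. So the Voronoi cells (ties broken by index) partition $S^{h-1}$ into Borel pieces $P_1,\dots,P_k$ of diameter at most $\rho/4$, and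
$$k\le(1+16\psi^{-1/2}h^{1/4})^h\le h^{h/2}\le e^{L/200}=N^{1/200}, \tag{2}$$
where the last inequality uses $\log h\le\log L$ and $h\le L/(100\log L)$.

## Sets without near-antipodal points are small

This section makes precise that a set of measure more than $\kappa$ contains near-antipodal points.

**Lemma 6.** If $D\subset S^{h-1}$ is Borel and $|x+x'|\ge\rho/2$ for all $x,x'\in D$, then $\mu(D)\le\kappa$.

*Proof.* The hypothesis passes to subsets, so by inner regularity we may assume that $D$ is compact, and nonempty. Let $A=D$, $B=-D$ and $r=\rho/2\le1$. Then $|a-b|\ge r$ for all $a\in A$, $b\in B$. We pass from the sphere to the ball: let $\hat A=\{\lambda a:a\in A,\ 0\le\lambda\le1\}$, define $\hat B$ similarly, and let $\beta$ be the volume of the unit ball. In polar coordinates, $\mathrm{vol}\,\hat A=\mu(A)\beta$ and $\mathrm{vol}\,\hat B=\mu(B)\beta$.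

We claim that all midpoints of $\hat A$ and $\hat B$ are short. For $a\in A$, $b\in B$ the function $(\lambda,\lambda')\mapsto|\lambda a+\lambda'b|/2$ is convex on $[0,1]^2$, so its maximum is attained at a vertex of the square. The values there are $0,\frac12,\frac12$ and $\frac{|a+b|}2$. By the parallelogram law $|a+b|^2/4=1-|a-b|^2/4\le1-r^2/4$, and $\frac12\le\sqrt{1-r^2/4}$ because $r\le1$. So $\frac12(\hat A+\hat B)$ lies in a ball of radius $\sqrt{1-r^2/4}$.

The Brunn–Minkowski inequality in the form $\mathrm{vol}\frac{X+Y}2\ge\sqrt{\mathrm{vol}X\,\mathrm{vol}Y}$ (for nonempty compact $X,Y$) now gives $\beta\sqrt{\mu(A)\mu(B)}\le\beta(1-r^2/4)^{h/2}$, that is,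
$$\mu(A)\mu(B)\le(1-r^2/4)^h\le e^{-hr^2/4}=e^{-h\rho^2/16}.$$
Since $\mu(A)=\mu(B)=\mu(D)$, we get $\mu(D)\le e^{-h\rho^2/32}=\kappa$. $\square$

## Scattering the blobs

Let $W$ be a set with $|W|=N$, let $V=W\times[t]$, so $|V|=n_0$, and let $\pi:V\to W$ be the projection. The sets $\pi^{-1}(w)$ are the blobs. We need positions for which few blobs never concentrate on a small part of the sphere, and for which the cross density is positive.

**Lemma 7.** There is $\varphi:V\to S^{h-1}$ such that:

(P) for every $I\in\binom W\ell$ and every union $D$ of pieces $P_j$ with $\mu(D)\le\kappa$, fewer than $s/2$ vertices $v\in I\times[t]$ have $\varphi(v)\in D$;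

(C) the number of ordered pairs $(u,v)$, $u\ne v$, with $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$ is at least $(\bar\Phi(\psi/4)-o(1))n_0^2$.

*Proof.* Choose the $\varphi(v)$ independently and uniformly on $S^{h-1}$. We show that each property fails with probability $o(1)$.

*Property (P), by a union bound.* Fix $I$ and $D$. The number of $v\in I\times[t]$ with $\varphi(v)\in D$ has distribution $\mathrm{Bin}(\ell t,\mu(D))$. Since $P(\mathrm{Bin}(m,x)\ge j)\le\binom mjx^j\le(emx/j)^j$, it is at least $s/2$ with probability at most
$$\Big(\frac{e\,\ell t\kappa}{s/2}\Big)^{s/2}\le e^{-s/2},$$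
because $t\kappa\le L+\kappa$ and hence $e^2\ell t\kappa\le e^2\ell(L+\kappa)\le20\ell L\le s/2$. There are at most $N^\ell2^k=e^{\ell L}2^k$ pairs $(I,D)$. As $s/2\ge20\ell L$ and $k\le N^{1/200}\le\ell$, (P) fails with probability at most $e^{\ell L+k-20\ell L}=o(1)$.

*Property (C), by the second moment.* Let $c_h=P(\langle x,y\rangle\ge\rho^2/4)$ for independent uniform $x,y$. By rotation invariance, $\langle x,y\rangle$ has the distribution of the first coordinate $X_1$ of a uniform point. Since $\sqrt h\,\rho^2/4=\psi/4$, we have $c_h=P(\sqrt hX_1\ge\psi/4)$. By Poincaré's theorem, $\sqrt hX_1\to\mathcal N(0,1)$ in distribution: write $X=g/|g|$ with $g$ standard Gaussian in $\mathbb R^h$, so $\sqrt hX_1=g_1/(|g|/\sqrt h)$, and $|g|/\sqrt h\to1$ in probability. Hence $c_h\to\bar\Phi(\psi/4)$.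

The indicators of $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$ for distinct unordered pairs are pairwise independent. For disjoint pairs this is clear. For $\{u,v\},\{u,w\}$, condition on $\varphi(u)$: the two indicators are conditionally independent, each with conditional probability $c_h$ by rotation invariance. So the number of unordered pairs counted has mean $c_h\binom{n_0}2$ and variance at most $\binom{n_0}2$. By Chebyshev's inequality it is at least $c_h\binom{n_0}2-n_0^{3/2}$ with probability $1-o(1)$. Doubling gives (C). $\square$

Fix such a $\varphi$.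

**Definition.** A pair $\{u,v\}\subset V$ is *admissible* if $\pi(u)\ne\pi(v)$ and $|\varphi(u)+\varphi(v)|<\rho$. Let $a(S)$ be the number of admissible pairs inside $S\subset V$. Put $\eta=1/(8k^2)$ and $\mathcal S=\{S\subset V:|S|=s,\ |\pi(S)|\le\ell\}$.

The sets in $\mathcal S$ are the ones the blow-up cannot deal with. The next lemma says that each contains many admissible pairs, so that a sparse random choice of them will hit it.

**Lemma 8.** $a(S)\ge\eta s^2$ for every $S\in\mathcal S$.

*Proof.* Choose $I\in\binom W\ell$ with $I\supset\pi(S)$. Let $s_j=|\{v\in S:\varphi(v)\in P_j\}|$, and call $P_j$ heavy if $s_j\ge s/(2k)$. The non-heavy pieces contain at most $k\cdot s/(2k)=s/2$ points of $S$ in total. So the union $D$ of the heavy pieces contains $\varphi(v)$ for at least $s/2$ vertices $v\in S\subset I\times[t]$. By (P), $\mu(D)>\kappa$.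

By Lemma 6 there are $x,x'\in D$ with $|x+x'|<\rho/2$, say $x\in P_i$ and $x'\in P_j$, both heavy. Here $i\ne j$, since within one piece $|x+x'|\ge2|x|-|x-x'|\ge2-\rho/4>\rho/2$. For all $y\in P_i$ and $y'\in P_j$,
$$|y+y'|\le|x+x'|+|y-x|+|y'-x'|<\tfrac\rho2+\tfrac\rho4+\tfrac\rho4=\rho.$$
Hence at least $s_is_j\ge s^2/(4k^2)$ pairs $\{u,v\}\subset S$ satisfy $|\varphi(u)+\varphi(v)|<\rho$. At most $st/2$ pairs of $S$ lie inside a blob, and $st/2\le s^2/(8k^2)$, because $4k^2t\le N^{1/100+o(1)}\le\sqrt N\le s$. So $a(S)\ge s^2/(4k^2)-s^2/(8k^2)=\eta s^2$. $\square$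

## A $K_4$-free graph by the local lemma

**Proposition 9.** There is a graph $G$ on $V$ such that (i) $G$ is $K_4$-free; (ii) every triangle of $G$ contains two vertices $u,v$ with $|\varphi(u)+\varphi(v)|<\rho$; (iii) $\alpha(G)<s$.

We use the asymmetric Lovász local lemma, for events determined by independent random variables. Write $X\sim Y$ if the events $X\ne Y$ share a variable. If there are numbers $x_X\in[0,1)$ with $P(X)\le x_X\prod_{Y\sim X}(1-x_Y)$ for every event $X$, then with positive probability no event occurs.

**Step 1: the random graph.** Let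
$$p=\frac1{4\sqrt N},\qquad q=\frac{6\log n_0}{\eta s}=\frac{48k^2\log n_0}{s},\qquad Q=\max(p,q).$$
Since $\log n_0=(1+o(1))L$, $\sqrt N\le s\le3000\sqrt NL^2$ and $k^2\le N^{1/100}$, we have $N^{-1/2-o(1)}\le q\le N^{-0.48}$, so $Q\le N^{-0.48}$. Let $F_0$ be a random graph on $W$ containing each pair with probability $p$, and let $B$ be a random set of admissible pairs of $V$ containing each with probability $q$, all choices independent. Let $F=\{uv:\pi(u)\pi(v)\in F_0\}$ be the blow-up, and $G=F\cup B$. No edge of $G$ lies inside a blob.

**Step 2: the bad events.** They are chosen so that avoiding them gives (i)–(iii).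

* $T$: a given triple of $W$ is a triangle in $F_0$. Its probability is $p^3$.
* $K$: we are given a 4-set $X\subset V$ with four distinct projections, and a labelling of its 6 pairs by $F$ or $B$ such that all $B$-labelled pairs are admissible. The event is that every $F$-labelled pair is in $F$ and every $B$-labelled pair is in $B$. As the projections are distinct, this concerns six distinct independent variables, so the probability is at most $Q^6$.
* $E_I$, for $I\in\binom W\ell$: $F_0$ has no edge in $I$. Its probability is $(1-p)^{\binom\ell2}\le e^{-p\binom\ell2}$.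
* $A_S$, for $S\in\mathcal S$: $B$ has no pair in $S$. Its probability is $(1-q)^{a(S)}\le e^{-qa(S)}$.

**Step 3: avoiding the bad events suffices.** Suppose none occurs.

(i) The vertices of a $K_4$ in $G$ have distinct projections. Label each of its edges $F$ if it is in $F$, and $B$ otherwise; then an event $K$ occurs, a contradiction.

(ii) A triangle with all edges in $F$ projects to a triangle of $F_0$, which event $T$ excludes. So every triangle contains an edge of $B$, and this is an admissible pair.

(iii) Suppose $S$ is independent in $G$ with $|S|=s$. Then $\pi(S)$ is independent in $F_0$. If $|\pi(S)|\ge\ell$, then $E_I$ occurs for any $I\subset\pi(S)$ with $|I|=\ell$. Otherwise $S\in\mathcal S$ and $A_S$ occurs.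

**Step 4: weights and degrees for the local lemma.** Take
$$x_T=2p^3,\quad x_K=2Q^6,\quad x_{E_I}=N^{-2\ell},\quad x_{A_S}=n_0^{-2s}.$$
All are at most $\frac12$, so $1-x\ge e^{-2x}$ for each. There are at most $N^\ell$ sets $I$ and at most $n_0^s$ sets $S$, so
$$\sum_Ix_{E_I}+\sum_Sx_{A_S}\le N^{-\ell}+n_0^{-s}\le0.01. \tag{3}$$
Thus the events $E_I$ and $A_S$, although very numerous, hardly affect any product.

Each variable of $F_0$ lies in at most $N$ events $T$. Each variable lies in at most $M:=64N^2t^4$ events $K$. Indeed, for a variable $ww'$ of $F_0$, choose two vertices of $X$ above $w$ and $w'$ ($t^2$ ways), the two others (at most $(Nt)^2$ ways), and the labelling ($2^6$ ways). For a variable $uv$ of $B$, the two other vertices and the labelling give at most $64N^2t^2\le M$. Moreover,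
$$Mx_K\le128N^{2-2.88+o(1)}=N^{-0.88+o(1)}=o(\min(p,q)). \tag{4}$$

**Step 5: events $T$ and $K$.** Such an event has at most 6 variables, so by (3) $\sum_{Y\sim X}x_Y\le6(2Np^3+Mx_K)+0.01\le0.1$, as $2Np^3=1/(32\sqrt N)$. The product $\prod_{Y\sim X}(1-x_Y)$ is therefore at least $e^{-0.2}\ge\frac12$, and $P(T)\le x_T/2$, $P(K)\le x_K/2$. The condition holds.

**Step 6: events $E_I$.** The event has $\binom\ell2$ variables, each in at most $N$ events $T$ and $M$ events $K$. As $p^2=1/(16N)$, we have $4Np^3=p/4$, and $2Mx_K\le p/4$ by (4). So
$$x_{E_I}\prod_{Y\sim E_I}(1-x_Y)\ge\exp\Big(-2\ell L-\tbinom\ell2\big(4Np^3+2Mx_K\big)-1\Big)\ge\exp\Big(-2\ell L-\tfrac p2\tbinom\ell2-1\Big).$$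
This is at least $e^{-p\binom\ell2}\ge P(E_I)$, because
$$\frac p2\binom\ell2=\ell\cdot\frac{p(\ell-1)}4\ge\ell\,(4L-o(1))\ge2\ell L+1 .$$

**Step 7: events $A_S$.** The event involves $a(S)$ variables, all from $B$. It shares variables only with events $K$, at most $a(S)M$ of them, and with other events $A_{S'}$. As $2Mx_K\le q/2$ by (4),
$$x_{A_S}\prod_{Y\sim A_S}(1-x_Y)\ge\exp(-2s\log n_0-2a(S)Mx_K-1)\ge\exp(-2s\log n_0-\tfrac q2a(S)-1).$$
This is at least $e^{-qa(S)}\ge P(A_S)$, because Lemma 8 gives
$$\frac q2a(S)\ge\frac q2\eta s^2=3s\log n_0\ge2s\log n_0+1 .$$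

By the local lemma, with positive probability no bad event occurs, and Step 3 finishes the proof. $\square$

The estimate (4) is where we need $k$ to be a small power of $N$: the density $q$ is about $k^2N^{-1/2}$, and $N^2Q^6$ must be much smaller than $p$ and $q$.

## Joining two copies

Let $\Gamma$ consist of two disjoint copies $V',V''$ of $V$, each carrying the graph $G$ of Proposition 9. Join $u'\in V'$ to $v''\in V''$ if and only if $\langle\varphi(u),\varphi(v)\rangle\ge\rho^2/4$. Put $n'=v(\Gamma)=2n_0$.

**$\Gamma$ is $K_6$-free.** As $G$ is $K_4$-free, a $K_6$ has exactly three vertices in each part. By Proposition 9(ii) it contains two vertices in $V'$ with positions $x_1,x_2$ satisfying $|x_1+x_2|<\rho$, and two in $V''$ with positions $y_1,y_2$ satisfying $|y_1+y_2|<\rho$. All four cross pairs are adjacent, so all four $\langle x_i,y_j\rangle$ are at least $\rho^2/4$, contradicting Lemma 5.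

**Independence number.** $\alpha(\Gamma)\le2(s-1)<2s$.

**Edges.** Each ordered pair counted in (C) gives a different cross edge, so, as $\psi/4=250a$,
$$e(\Gamma)\ge(\bar\Phi(\psi/4)-o(1))n_0^2=\big(\tfrac14\bar\Phi(250a)-o(1)\big)n'^2. \tag{5}$$

## From $n'=2Nt$ to every $n$

We have examples only for the vertex numbers $n'(N)=2Nt$. It remains to interpolate and to compare $2s$ with the bound in Theorem 1.

**Step 1: the values $n'(N)$ are dense enough.** The function $L/(100\log L)$ is increasing for large $L$ with derivative tending to $0$, so for large $N$, passing from $N$ to $N+1$ raises $h$ by $0$ or $1$. Since $\sqrt{h+1}-\sqrt h\to0$, we get $\kappa(N+1)/\kappa(N)\to1$. As $L/\kappa\to\infty$, also $t(N+1)/t(N)\to1$, and so $n'(N+1)/n'(N)\to1$. Given large $n$, let $N$ be minimal (in the range where the construction works) such that $n'(M)\ge n$ for all integers $M\ge N$. Then $n'(N-1)<n\le n'(N)$, so $n'(N)=(1+o(1))n$. Clearly $N\to\infty$ as $n\to\infty$.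

**Step 2: pass to $n$ vertices.** In a uniformly random set of $n$ vertices of $\Gamma$ the expected number of edges is $e(\Gamma)\binom n2/\binom{n'}2$. So by (5) some induced $n$-vertex subgraph $\Gamma^*$ of $\Gamma$ has at least
$$e(\Gamma)\frac{n(n-1)}{n'(n'-1)}\ge\big(\tfrac14\bar\Phi(250a)-o(1)\big)n^2$$
edges. It is $K_6$-free, and $\alpha(\Gamma^*)<2s$.

**Step 3: estimate $2s$.** By (1), and since $n_0=n'/2\le n$ and $\kappa^{1/2}=e^{-\psi\sqrt h/64}$,
$$2s\le6000\sqrt n\,L^{3/2}e^{-\psi\sqrt h/64}.$$
By definition of $h$, $\sqrt h\ge0.09\sqrt{L/\log L}$ for large $N$. Since $n'=2Nt=N^{1+o(1)}$ and $n'=(1+o(1))n$, we have $L=(1+o(1))\log n$. Hence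
$$\frac{\psi\sqrt h}{64}\ge\frac{1000\cdot0.09}{64}\,a\,(1-o(1))\sqrt{\frac{\log n}{\log\log n}}\ge1.3\,a\sqrt{\frac{\log n}{\log\log n}} .$$
The factor $6000L^{3/2}=e^{O(\log\log n)}$ is at most $e^{0.3a\sqrt{\log n/\log\log n}}$ for large $n$. Therefore
$$\alpha(\Gamma^*)<2s\le\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}$$
for all large $n$, and so
$$\mathbf{RT}\Big(n,K_6,\sqrt n\,e^{-a\sqrt{\log n/\log\log n}}\Big)\ge e(\Gamma^*)\ge\big(\tfrac14\bar\Phi(250a)-o(1)\big)n^2 .$$
This proves Theorem 1. The Corollary follows as shown after Theorem 2, with $f(n)=\sqrt n$ as an explicit counterexample. $\blacksquare$
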